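# A $\mathcal P$-space whose square is not a $\mathcal P$-space

## 1. Symmetric forms pass to products, alternating forms may not

All spaces are real, $\mathbb N=\{1,2,\dots\}$, and a power $E^N$ of a Banach space carries the max norm (any equivalent norm would do).

**Definition (polynomial).** A continuous $d$-homogeneous polynomial on a Banach space $X$ is a map $p(x)=M(x,\dots,x)$, where $M$ is a continuous $d$-linear form on $X$, $d\ge 1$. Averaging $M$ over permutations of its arguments does not change $p$, so we may always take $M$ symmetric. For symmetric $M$ the polarization formula recovers $M$ from $p$: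
$$M(x_1,\dots,x_d)=\frac1{2^d d!}\sum_{\epsilon\in\{\pm1\}^d}\epsilon_1\cdots\epsilon_d\;p\Big(\sum_{l}\epsilon_l x_l\Big).\tag{1}$$

**Definition ($\mathcal P$-space).** A map $p:X\to\mathbb R$ is weakly sequentially continuous (wsc) if $x_k\to x$ weakly implies $p(x_k)\to p(x)$. A Banach space $E$ is a $\mathcal P$-space if every continuous homogeneous polynomial on $E$ is wsc.

Two examples. The space $\ell_2$ is not a $\mathcal P$-space: the unit vectors tend weakly to $0$, and $p(x)=\sum_k x_k^2$ equals $1$ on each of them. The space $\ell_1$ is a $\mathcal P$-space, because weakly convergent sequences in $\ell_1$ are norm convergent (Schur's theorem). The same argument shows that $\ell_1\oplus\ell_1$ is a $\mathcal P$-space.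

Must $E\oplus E$ be a $\mathcal P$-space whenever $E$ is? The question comes from the paper "Stability Properties Of The Class Of Banach Spaces In Which All Multilinear Forms Are Weakly Sequentially Continuous", and it is posed as an open question. One part of it is easy.

**Proposition 1.** Let $E$ be a $\mathcal P$-space and $M$ a continuous symmetric $d$-linear form on $E$. If $x_k^l\to x^l$ weakly for $l=1,\dots,d$, then $M(x_k^1,\dots,x_k^d)\to M(x^1,\dots,x^d)$.

Proof. For every choice of signs, $\sum_l\epsilon_l x^l_k\to\sum_l\epsilon_lx^l$ weakly. The polynomial $p(x)=M(x,\dots,x)$ is wsc, so each of the $2^d$ terms on the right of (1) converges. $\square$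

So symmetric forms on $E$ give wsc polynomials on $E^d$. What changes in general? Take a $2$-homogeneous polynomial on $E\oplus E$. It has the form
$$p(x,y)=p(x,0)+p(0,y)+B(x,y)$$
with $B$ continuous and bilinear. If $E$ is a $\mathcal P$-space, the first two terms are wsc, and so is the symmetric part of $B$ by Proposition 1. What is left is the antisymmetric part $B_a$. It satisfies $B_a(x,x)=0$, so no polynomial on $E$ of the form $x\mapsto B_a(x,x)$ says anything about it. We therefore look for a $\mathcal P$-space with a continuous alternating form that is not jointly weakly sequentially continuous.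

The first candidate one thinks of is $E=F\oplus F^*$ with its symplectic form $\Omega((x,f),(y,g))=f(y)-g(x)$. It never works. Suppose $(x_k,f_k)$ and $(y_k,g_k)$ are weakly null and $\Omega$ does not tend to $0$ along them. Then $f_k(y_k)\not\to0$ or $g_k(x_k)\not\to 0$. In the first case $(y_k,f_k)$ is weakly null in $E$ and the quadratic polynomial $(x,f)\mapsto f(x)$ does not tend to $0$ on it; the second case is the same with $(x_k,g_k)$. More generally, let $\Omega$ be any continuous bilinear form on $E$ with $\Omega(x_k,y_k)=1$ and $(x_k)$ weakly null. If some bounded operator $A$ maps $x_k$ to $y_k$ for all $k$, then $x\mapsto\Omega(x,Ax)$ is a quadratic polynomial on $E$ that equals $1$ on every $x_k$. So in the space we want, the weakly null sequences $(x_k)$ and $(y_k)$ must not be linked by any bounded operator.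

Here is what will be proved.

**Theorem A.** For every integer $n\ge1$ there is a separable Banach space $E$ such that $E^n$ is a $\mathcal P$-space but $E^{n+1}$ is not. More precisely, every continuous homogeneous polynomial on $E^n$ is wsc, while there are a continuous alternating $(n+1)$-linear form $\Omega$ on $E$ and weakly null sequences $(x_k^1),\dots,(x_k^{n+1})$ in $E$ with $\Omega(x_k^1,\dots,x_k^{n+1})=1$ for all $k$.

For $n=1$ this answers the question: there is a $\mathcal P$-space $E$ such that $E\oplus E$ is not a $\mathcal P$-space. The proof is the same for all $n$. From now on $n\ge1$ is fixed and $m=n+1\ge2$. You may read everything with $n=1$, $m=2$.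

## 2. Words, determinants and norms generated by atoms

**Index set.** $I$ is the countable set of finite words over $\mathbb N$, including the empty word. For $i\in I$ and $c\in\mathbb N$, $ic$ is the word $i$ followed by $c$. The type of a word is its last letter: $\tau(ic)=c$, and $\tau(\emptyset)=0$. Put $I_c=\{i:\tau(i)=c\}$. For fixed $c$ the map $i\mapsto ic$ is injective with values in $I_c$. We write "$i(k)\to\infty$" if $i(k)$ leaves every finite subset of $I$. Note that the types can stay constant while $i(k)\to\infty$.

**Vectors.** $V$ is the space of finitely supported functions $v:I\to\mathbb R^m$. The vector $a\otimes i$ has the value $a\in\mathbb R^m$ at $i$ and $0$ elsewhere, and $e_1,\dots,e_m$ is the unit basis of $\mathbb R^m$. Put $|v|_\infty=\sup_i|v(i)|_\infty$ and $|v|_1=\sum_i|v(i)|_1$.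

**The twist.** For $a\in\mathbb R^m$ let $\bar a$ be $a$ with the sign of its last coordinate changed. For $v\in V$ and $c\in\mathbb N$ put
$$v^{[c]}=\sum_i\overline{v(i)}\otimes ic .$$
So $v^{[c]}$ is a reflected copy of $v$, moved to the words of type $c$. For example, if $m=2$ and $v=(2,5)\otimes i$, then $v^{[4]}=(2,-5)\otimes i4$.

**Two forms on $V$.** Let
$$\Omega(v^1,\dots,v^m)=\sum_{i\in I}\det(v^1(i),\dots,v^m(i)),\qquad \Pi(v^1,\dots,v^m)=\sum_{i\in I}\operatorname{per}(v^1(i),\dots,v^m(i)),$$
where $\operatorname{per}(a^1,\dots,a^m)=\sum_{\pi}a^1_{\pi(1)}\cdots a^m_{\pi(m)}$ is the permanent. $\Omega$ is alternating and is the form of Theorem A; for $m=2$ it is the symplectic form of $\mathbb R^2$ summed over $I$. $\Pi$ is symmetric, and it will be the obstruction to our first construction. Changing the sign of the last coordinate in all arguments changes the sign of $\det$ and of $\operatorname{per}$. Hence, for $\Phi=\Omega$ and for $\Phi=\Pi$,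
$$\Phi(v_1^{[c]},\dots,v_m^{[c]})=-\Phi(v_1,\dots,v_m).\tag{2}$$
Each of the $m!$ terms of $\det(a^1,\dots,a^m)$ or $\operatorname{per}(a^1,\dots,a^m)$ is at most $|a^1|_1|a^2|_\infty\cdots|a^m|_\infty$ in absolute value, and any argument may play the role of $a^1$. So, in any order of the arguments,
$$|\Phi(v^1,\dots,v^m)|\le m!\,|v^1|_1\,|v^2|_\infty\cdots|v^m|_\infty.\tag{3}$$

**Norms generated by atoms.** Let $W$ be a countable family of vectors in $V$ (each carrying a label, and the same vector may occur under several labels), with $|w|_\infty\le 1$ for $w\in W$, and containing all $e_j\otimes i$. Let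
$$T:\ell_1(W)\to\ell_\infty(I;\mathbb R^m),\quad T\mu=\sum_w\mu_w w,\qquad E_W=T(\ell_1(W)),\quad \|u\|=\inf\{\|\mu\|_1:T\mu=u\}.$$
$T$ is bounded, so $\ker T$ is closed and $E_W\cong\ell_1(W)/\ker T$ is a separable Banach space. Directly from the definition,
$$|u|_\infty\le\|u\|,\qquad \|w\|\le1\ (w\in W),\qquad \ell_1(I;\mathbb R^m)\subset E_W\ \text{ with }\ \|x\|\le|x|_1,\tag{4}$$
the last because $x\in\ell_1(I;\mathbb R^m)$ can be written as $T\mu$ with $\mu$ supported on the vectors $e_j\otimes i$ and $\|\mu\|_1=|x|_1$. In particular the coordinates $u\mapsto u(i)$ are continuous, and $V$ is contained and dense in $E_W$, since the finitely supported $\mu$ are dense in $\ell_1(W)$. If $W$ consists of the $e_j\otimes i$ alone, then $E_W=\ell_1(I;\mathbb R^m)$.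

**Lemma 2.** Let $\Phi$ be $\Omega$ or $\Pi$, and suppose $|\Phi(w^1,\dots,w^m)|\le m!$ for all $w^1,\dots,w^m\in W$. Then $\Phi$ extends from $V$ to a continuous $m$-linear form on $E_W$, alternating if $\Phi=\Omega$ and symmetric if $\Phi=\Pi$.

Proof. On $\ell_1(W)^m$ put $\tilde\Phi(\mu^1,\dots,\mu^m)=\sum\mu^1_{w^1}\cdots\mu^m_{w^m}\Phi(w^1,\dots,w^m)$. This is $m$-linear and bounded by $m!$, and it is alternating or symmetric along with $\Phi$. We must see that it depends only on the $T\mu^l$. Let $T\mu^1=0$. For $w^2,\dots,w^m\in W$, with $\phi=\det$ or $\operatorname{per}$,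
$$\tilde\Phi(\mu^1,\delta_{w^2},\dots,\delta_{w^m})=\sum_{i\in\operatorname{supp}w^2}\phi\big((T\mu^1)(i),w^2(i),\dots,w^m(i)\big)=0,$$
where the sum over $w$ and the sum over $i$ could be interchanged because $\operatorname{supp}w^2$ is finite. By multilinearity and continuity $\tilde\Phi(\mu^1,\mu^2,\dots,\mu^m)=0$ for all $\mu^2,\dots,\mu^m$. By (anti)symmetry the same holds in the other arguments. So $\tilde\Phi$ descends to $E_W$. Representing elements of $V$ by the vectors $e_j\otimes i$ shows that it extends $\Phi$. $\square$

The task is now a tension between two demands on $W$. On the one hand $|\Omega|\le m!$ on $W$. On the other hand $W$ must be so rich that every continuous polynomial on $E_W^n$ becomes small on basis vectors far out.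

How does an atom make a polynomial small? Suppose $p$ is $d$-homogeneous, $p(z_k)\to\theta$ along vectors running off to infinity, and $p$ is nearly additive along a sparse subsequence, so that $p(\sum_{r\le q}z_{k_r})\approx q\theta$. If $s^{-1}\sum_{r\le q}z_{k_r}$ is an atom, then $q|\theta|\lesssim\|p\|s^d$, and $\theta=0$ follows if $q/s^d$ can be made arbitrarily large. But if we simply declare $s^{-1}\sum_{r\le q}e_j\otimes i_r$ to be an atom for each $j\le m$, then $\Omega$ of these $m$ atoms is $q/s^m$. So $q\le m!\,s^m$ is forced, and nothing is gained in degrees $d\ge m$. Long atoms are affordable only if $\Omega$ cancels on them. Identity (2) suggests how: replace $v$ by $v+\sum_ct_cv^{[c]}$ with $\sum_ct_c^m=1$.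

## 3. Null atoms

**Parameters.** For finite $H\subset\mathbb N$ with $|H|\ge2$ let
$$\Sigma_H=\Big\{t\in[0,\infty)^H:\sum_{c\in H}t_c^m=1\Big\},$$
and let $\mathcal T_H$ be a countable dense subset of $\Sigma_H$. There are countably many pairs $(H,t)$ with $t\in\mathcal T_H$. List them as $(H_\lambda,t^\lambda)_{\lambda\in\mathbb N}$ so that each pair occurs for infinitely many $\lambda$. We call $\lambda$ a level. Split $\mathbb N=\bigsqcup_\lambda C'_\lambda$ into infinite sets and put
$$C_\lambda=C_\lambda'\setminus H_\lambda,\qquad D_\lambda=\{i\in I:\tau(i)\notin H_\lambda\cup C_\lambda\}.$$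
The types in $C_\lambda$ are reserved for the second kind of atoms, in Section 5. Finally choose integers $s_\lambda\ge2$, $q_\lambda$, $N_\lambda$ recursively with
$$s_\lambda\ge m!\,\lambda^2(1+N_1+\dots+N_{\lambda-1}),\qquad q_\lambda=s_\lambda^\lambda,\qquad N_\lambda=m\lambda q_\lambda(1+|H_\lambda|).\tag{5}$$
Here $s_\lambda$ is the normalization, $q_\lambda$ the allowed length, and $N_\lambda$ a bound for $\ell_1$-norms. Note that $q_\lambda/s_\lambda^d\to\infty$ for every fixed $d$.

**Definition (basis atoms and null atoms).** The basis atoms, of level $0$, are the $e_j\otimes i$ with $1\le j\le m$, $i\in I$. A null atom of level $\lambda\ge1$ is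
$$w=s_\lambda^{-1}\Big(v+\sum_{c\in H_\lambda}t_c^\lambda v^{[c]}\Big),$$
where $v$ is $\mathbb Z^m$-valued, supported in $D_\lambda$, $|v|_\infty\le\lambda$ and $|\operatorname{supp}v|\le q_\lambda$.

The supports of $v$ and of the $v^{[c]}$, $c\in H_\lambda$, are pairwise disjoint, since $v^{[c]}$ lives on $I_c$ and $v$ on $D_\lambda$. As $0\le t_c^\lambda\le1$, a null atom satisfies
$$|w|_\infty\le\frac{\lambda}{s_\lambda}\le\frac1{m!\,\lambda},\qquad |w|_1\le N_\lambda.\tag{6}$$

**Lemma 3.** Let $\Phi$ be $\Omega$ or $\Pi$.

(a) Let $u^1,\dots,u^m\in V$, where each $u^j$ is either a basis atom or has been assigned a level $\lambda\ge1$ for which (6) holds. If some $u^j$ is a basis atom, or if the levels are not all equal, then $|\Phi(u^1,\dots,u^m)|\le m!$.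

(b) If $u^1,\dots,u^m$ are null atoms of the same level, then $\Phi(u^1,\dots,u^m)=0$.

Proof. (a) If $u^j$ is a basis atom, use (3) with $|u^j|_1=1$ and $|u^l|_\infty\le1$. Otherwise let $\lambda$ be the least level and $\lambda'>\lambda$ another one. Use (3) with $|\cdot|_1\le N_\lambda$ for a vector of level $\lambda$, $|\cdot|_\infty\le\lambda'/s_{\lambda'}$ for a vector of level $\lambda'$, and $|\cdot|_\infty\le1$ for the rest. By (5), $s_{\lambda'}\ge m!\,\lambda'^2N_\lambda$, so $|\Phi|\le m!\,N_\lambda\lambda'/s_{\lambda'}\le1$.

(b) Let the level be $\lambda$ and let $u^j$ come from $v_j$. The sets $D_\lambda$ and $I_c$ ($c\in H_\lambda$) are pairwise disjoint, so only the terms in which all arguments live on the same one of these sets survive. By (2),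
$$\Phi(u^1,\dots,u^m)=s_\lambda^{-m}\Big(1-\sum_{c\in H_\lambda}(t^\lambda_c)^m\Big)\Phi(v_1,\dots,v_m)=0.\qquad\square$$

## 4. What null atoms achieve, and a polynomial they do not see

Let $W_0$ consist of the basis atoms and the null atoms, and $E_0=E_{W_0}$. By Lemmas 2 and 3, $\Omega$ is a continuous alternating form on $E_0$. Let us test polynomials of degree one by hand.

**Degree one.** For each $j$, $f(e_j\otimes i)\to0$ as $i\to\infty$, for every $f\in E_0^*$. Suppose not. Then there are $j$ and distinct $i_1,i_2,\dots$ with $f(e_j\otimes i_k)\to\theta\ne0$. Pass to a subsequence such that $\tau(i_k)$ is constant or tends to $\infty$, such that $f(\overline{e_j}\otimes i_kc)\to\theta_c$ for every $c\in\mathbb N$, and such that for each $\lambda$ the truth value of "$\tau(i_k)\in C'_\lambda$" is eventually constant. It is eventually "true" for at most one $\lambda$, because the $C'_\lambda$ are disjoint. Let $H=\{c,c'\}$ be a two-element set not containing the constant type, if there is one. Let $t\in\mathcal T_H$. For infinitely many $\lambda$ we have $(H_\lambda,t^\lambda)=(H,t)$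 and "false", and then $i_k\in D_\lambda$ for all large $k$. Choose $q_\lambda$ large indices $k$ for which $f(e_j\otimes i_k)$, $f(\overline{e_j}\otimes i_kc)$, $f(\overline{e_j}\otimes i_kc')$ are within $1/q_\lambda$ of their limits. The null atom with $v=\sum e_j\otimes i_k$, summed over these $k$, has norm at most $1$. Therefore
$$q_\lambda\,|\theta+t_c\theta_c+t_{c'}\theta_{c'}|\le s_\lambda\|f\|+3 .$$
Since $q_\lambda/s_\lambda\to\infty$, we get $\theta+t_c\theta_c+t_{c'}\theta_{c'}=0$ for $t\in\mathcal T_H$, and by density for all $t\in\Sigma_H$. The points $(1,0)$ and $(0,1)$ give $\theta_c=\theta_{c'}=-\theta$. The point $(2^{-1/m},2^{-1/m})$ then gives $\theta(1-2^{1-1/m})=0$. As $m\ge2$, $\theta=0$, a contradiction.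

So the basis atoms are weakly null as $i\to\infty$, and $\Omega(e_1\otimes i,\dots,e_m\otimes i)=1$ for all $i$. Notice the mechanism: the null atoms force a polynomial in $t$ to vanish on the curved set $\Sigma_H$, and a polynomial of low degree cannot do that.

**Degree $m$.** Here the construction breaks. By Lemmas 2 and 3, the symmetric form $\Pi$ is also continuous on $E_0$, since Lemma 3 does not distinguish it from $\Omega$. So $u\mapsto\frac1{m!}\Pi(u,\dots,u)=\sum_i u_1(i)\cdots u_m(i)$ (written for $u\in V$) is a continuous $m$-homogeneous polynomial on $E_0$. It equals $1$ at each vector $(e_1+\dots+e_m)\otimes i$, and these are weakly null as $i\to\infty$. Hence $E_0$ is not a $\mathcal P$-space. The null atoms see neither $\Omega$ nor $\Pi$, because both change sign under the twist.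

We need further atoms on which $\Omega$ stays bounded and $\Pi$ does not. They must use that $\Omega$ is alternating.

## 5. Special atoms: words that remember their predecessors

An alternating form vanishes when two arguments are equal. Consider long sums $w=s^{-1}\sum_rw_r$ and arrange that two such sums either have the same $r$-th member, or separate at one place and have disjoint supports from then on. Then $\Omega$ of two such sums has only one nonzero term, however long the sums are. This is arranged by letting the type of $w_r$ encode the whole list $w_1,\dots,w_{r-1}$. For $n>1$ we need $n$ sums built over the same list, one for each component of $E^n$. The form $\Omega$ has $m=n+1$ arguments, so two arguments must use the same component.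

Let $\sigma_\lambda$ be an injection into the infinite set $C_\lambda$ from the countable set of all finite (possibly empty) sequences of $n$-tuples of finitely supported functions $I\to\mathbb Z^m$.

**Definition (special sequences and special atoms).** A special sequence of level $\lambda\ge1$ is a sequence $(\mathbf w_1,\dots,\mathbf w_R)$, $R\ge1$, of $n$-tuples $\mathbf w_r=(w_r^1,\dots,w_r^n)\ne0$ such that

* all $w_r^b$ are $\mathbb Z^m$-valued with $|w_r^b|_\infty\le\lambda$, and are supported in $I_{c_r}$, where $c_r=\sigma_\lambda(\mathbf w_1,\dots,\mathbf w_{r-1})$;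
* $|\bigcup_b\operatorname{supp}w^b_r|\le\lambda$ for each $r$, and $\sum_r|\bigcup_b\operatorname{supp}w_r^b|\le q_\lambda$ (so $R\le q_\lambda$).

The special atoms of level $\lambda$ are the vectors $w=s_\lambda^{-1}\sum_{r=1}^Rw_r^b$, $1\le b\le n$, for such sequences.

Since $\sigma_\lambda$ is injective, the $c_r$ are distinct, so the $w_r^b$ have disjoint supports for distinct $r$. Hence special atoms satisfy (6) as well: $|w|_\infty\le\lambda/s_\lambda$ and $|w|_1\le m\lambda q_\lambda/s_\lambda\le N_\lambda$.

An example with $n=1$, $m=2$. Let $w_1=(1,0)\otimes ic_1$ with $c_1=\sigma_\lambda(\emptyset)$ (the empty sequence), and $c_2=\sigma_\lambda(w_1)$. Let $w_2=(0,1)\otimes jc_2$ and $w_2'=(1,0)\otimes jc_2$. Then $(w_1,w_2)$ and $(w_1,w_2')$ are special sequences, and $\Omega(w_1+w_2,w_1+w_2')=\Omega(w_2,w_2')=-1$. Any third members would have types $\sigma_\lambda(w_1,w_2)\ne\sigma_\lambda(w_1,w_2')$ and would not interact.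

The form $\Pi$ does not survive. If $w_r^1=(e_1+\dots+e_m)\otimes j_r$ with a word $j_r$ of type $c_r$, for $r\le R=q_\lambda$, and $w_r^b=0$ for $b>1$, then $w=s_\lambda^{-1}\sum_rw_r^1$ is a special atom and $\Pi(w,\dots,w)=m!\,q_\lambda/s_\lambda^m$. This is unbounded as $\lambda\to\infty$.

Let $W$ be the family of all basis, null and special atoms, each labelled with its level and description. It is countable, and $|w|_\infty\le1$ for all $w\in W$.

**Lemma 4.** $|\Omega(u^1,\dots,u^m)|\le m!$ for all $u^1,\dots,u^m\in W$.

Proof. By Lemma 3(a) we may assume that all $u^j$ have the same level $\lambda\ge1$.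

If both kinds occur, then $\Omega=0$: special atoms are supported on types in $C_\lambda$, null atoms on types outside $C_\lambda$ (recall $H_\lambda\cap C_\lambda=\emptyset$). If all are null, then $\Omega=0$ by Lemma 3(b).

Let all be special. Say $u^j=s_\lambda^{-1}\sum_rw_r^{(j),b_j}$ comes from the special sequence $\mathbf w^{(j)}$ and the index $b_j\in\{1,\dots,n\}$, with types $c_r^{(j)}$. Expand $\Omega(u^1,\dots,u^m)$ into terms $\Omega(w^{(1),b_1}_{r_1},\dots,w^{(m),b_m}_{r_m})$. A term can be nonzero only if $c^{(1)}_{r_1}=\dots=c^{(m)}_{r_m}$. By injectivity of $\sigma_\lambda$, the sequences $(\mathbf w_1^{(j)},\dots,\mathbf w_{r_j-1}^{(j)})$ are then all equal. So $r_1=\dots=r_m=:r$, and all prefixes of length $r-1$ agree. If moreover all the $\mathbf w_r^{(j)}$ are equal, then two of the indices $b_1,\dots,b_m\in\{1,\dots,n\}$ coincide because $m>n$. So two arguments coincide and the term is $0$. Hence nonzero terms occur only for an $r$ such that all prefixes of length $r-1$ agree but the $r$-th members do not all agree. There is at most one such $r$: for $r'>r$ the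 prefixes of length $r'-1\ge r$ do not all agree. The single remaining term is a sum of at most $\lambda$ determinants with entries bounded by $\lambda$, so
$$|\Omega(u^1,\dots,u^m)|\le s_\lambda^{-m}\cdot\lambda\cdot m!\,\lambda^m\le1,$$
because $s_\lambda^m\ge(m!\,\lambda^2)^m\ge m!\,\lambda^{m+1}$. $\square$

Put $E=E_W$. By Lemmas 2 and 4, $\Omega$ is a continuous alternating $m$-linear form on the separable Banach space $E$, and
$$\Omega(e_1\otimes i,\dots,e_m\otimes i)=1\qquad(i\in I).\tag{7}$$

## 6. Pointwise limits of atoms

To control arbitrary weakly null sequences in $E$ we need some compactness, and it starts with the atoms.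

**Lemma 5.** Every sequence in $W$ has a subsequence converging pointwise on $I$. If all its terms have the same level $\lambda$, the subsequence can be chosen so that the limit is an atom of level $\lambda$ or $0$. If the levels tend to $\infty$, the limit is $0$.

Proof. Every sequence has a subsequence of constant level or with levels tending to $\infty$. If the levels tend to $\infty$, the limit is $0$, since $|w|_\infty\le1/(m!\,\lambda)$ at level $\lambda$.

**Level $0$.** A sequence $e_{j_k}\otimes i_k$ has a subsequence that is constant, or one with $i_k\to\infty$, and then the limit is $0$.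

**Null atoms of level $\lambda$.** Let them be given by $v_k$. The entries are integers bounded by $\lambda$, so after passing to a subsequence $v_k\to v$ pointwise, with $v_k(i)$ eventually constant for each $i$. Then $v$ is $\mathbb Z^m$-valued, supported in $D_\lambda$, $|v|_\infty\le\lambda$ and $|\operatorname{supp}v|\le q_\lambda$. Also $v_k^{[c]}\to v^{[c]}$ pointwise. So the limit is the null atom given by $v$.

**Special atoms of level $\lambda$.** Let the $k$-th atom come from $(\mathbf w_1^{(k)},\dots,\mathbf w_{R}^{(k)})$ and $b$, where by passing to a subsequence $R$ and $b$ are constant. Successively for $r=1,2,\dots,R$: if some value of $\mathbf w_r^{(k)}$ occurs for infinitely many $k$, pass to a subsequence on which it is constant; otherwise stop. Thus $\mathbf w_r^{(k)}=\mathbf w_r$ for $r\le r_0$. If $r_0=R$, the atoms are constant and we are done. Otherwise we may assume that the $\mathbf w_{r_0+1}^{(k)}$ are pairwise distinct in $k$. They are supported in one fixed $I_c$, $c=\sigma_\lambda(\mathbf w_1,\dots,\mathbf w_{r_0})$, and have bounded integer values. So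 we may assume that they converge pointwise to some $\tilde{\mathbf w}=(\tilde w^1,\dots,\tilde w^n)$. Supports do not grow in such a limit: $|\bigcup_b\operatorname{supp}\tilde w^b|\le\liminf_k|\bigcup_b\operatorname{supp}w_{r_0+1}^{(k),b}|$. For $r\ge r_0+2$ the prefixes of length $r-1$ are distinct for distinct $k$. So the types $c_r^{(k)}$ are distinct in $k$ and tend to $\infty$, whence $\mathbf w_r^{(k)}\to0$ pointwise. The limit of the atoms is therefore $s_\lambda^{-1}(\sum_{r\le r_0}w_r^b+\tilde w^b)$. If $\tilde{\mathbf w}\ne0$, it is a special atom from the special sequence $(\mathbf w_1,\dots,\mathbf w_{r_0},\tilde{\mathbf w})$. If $\tilde{\mathbf w}=0$ and $r_0\ge1$, it is a special atom from $(\mathbf w_1,\dots,\mathbf w_{r_0})$. If $\tilde{\mathbf w}=0$ and $r_0=0$, it is $0$. $\square$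

## 7. Weakly null sequences are almost $\ell_1$-bounded

The aim of this section is to write a weakly null sequence as a part bounded in $\ell_1(I;\mathbb R^m)$ plus a part of small norm. Vectors built from atoms of bounded level are bounded in $\ell_1$, so we measure how cheaply $u$ can be represented when low levels are made cheap.

Finitely supported $\varphi:I\to\mathbb R^m$ act on $E$ by $\varphi(u)=\sum_i\varphi(i)\cdot u(i)$, and $\varphi(T\mu)=\sum_w\mu_w\varphi(w)$.

**Definition (weighted norms).** For $\Lambda\in\mathbb N$ and $\varepsilon\in(0,1]$ put $\kappa(w)=\varepsilon$ if $w$ has level $\le\Lambda$, and $\kappa(w)=1$ otherwise. For $u\in E$ let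
$$\|u\|_{\Lambda,\varepsilon}=\inf\Big\{\sum_w\kappa(w)|\mu_w|:\mu\in\ell_1(W),\ T\mu=u\Big\}.$$

If $\varepsilon=1$, this is the norm of $E$. As an example, $\|e_j\otimes i\|_{\Lambda,\varepsilon}\le\varepsilon$, since $e_j\otimes i$ is itself an atom of level $0$.

**Lemma 6.** (a) $B=\{T\mu:\sum_w\kappa(w)|\mu_w|\le1\}$ is compact in the topology of pointwise convergence on $I$. In particular (take $\varepsilon=1$) $\{T\mu:\|\mu\|_1\le1\}$ is pointwise compact.

(b) If $\|u\|_{\Lambda,\varepsilon}>\delta>0$, there is a finitely supported $\varphi$ with $\varphi(u)>\delta$ and $|\varphi(w)|\le\kappa(w)$ for all $w\in W$.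

Proof. (a) Let $K=\{\kappa(w)^{-1}w:w\in W\}\cup\{0\}$, a countable subset of the metrizable space $\mathbb R^{I\times\{1,\dots,m\}}$. We claim that $K$ is compact. A sequence in $K\setminus\{0\}$ has a subsequence whose atoms have constant level, or one with levels tending to $\infty$. In the first case $\kappa$ is constant along it, and by Lemma 5 a further subsequence converges to an element of $K$. In the second case $\kappa=1$ eventually and the limit is $0$. So $K$ is compact. The signed Borel measures on $K$ of total variation $\le1$ form the unit ball of $C(K)^*$, which is weak* compact. The barycenter map $\nu\mapsto\int x\,d\nu(x)\in\mathbb R^{I\times\{1,\dots,m\}}$ is weak*-continuous, because each coordinate is a continuous function on $K$. So the set of barycenters is compact, and it remains to see that this set is $B$.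

As $K$ is countable, each such measure is $\nu=\sum_{k\in K}\nu_k\delta_k$ with $\sum|\nu_k|\le1$. For each $k\ne0$ choose one label $w$ with $k=\kappa(w)^{-1}w$ and put $\mu_w=\kappa(w)^{-1}\nu_k$; put $\mu_w=0$ for all other labels. Then $T\mu=\sum_k\nu_kk$ and $\sum_w\kappa(w)|\mu_w|\le1$, so the barycenter lies in $B$. Conversely $T\mu=\sum_w\kappa(w)\mu_w\cdot\kappa(w)^{-1}w$ is the barycenter of the measure $\sum_w\kappa(w)\mu_w\delta_{\kappa(w)^{-1}w}$, whose total variation is at most $1$ if $\sum_w\kappa(w)|\mu_w|\le1$.

(b) We have $u\notin\delta B$, and $\delta B$ is convex, symmetric and compact. The dual of the product space $\mathbb R^{I\times\{1,\dots,m\}}$ consists of the finitely supported functionals. So by Hahn–Banach there is a finitely supported $\varphi$ with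
$$\varphi(u)>\sup_{\delta B}\varphi=\delta\,\sup_w\kappa(w)^{-1}|\varphi(w)|.$$
The last supremum is finite by compactness. It is nonzero because $\varphi\ne0$ and the basis atoms belong to $W$. Divide $\varphi$ by it. $\square$

**Lemma 7.** Let $(u_k)$ be weakly null in $E$ and $\delta>0$. There are $\Lambda,\varepsilon$ with $\|u_k\|_{\Lambda,\varepsilon}\le\delta$ for all large $k$. Consequently there are $C<\infty$ and, for all large $k$, decompositions $u_k=g_k+h_k$ with $g_k\in\ell_1(I;\mathbb R^m)$, $|g_k|_1\le C$, and $h_k\in2\delta\{T\mu:\|\mu\|_1\le1\}$.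

Proof. **The consequence.** Write $u_k=T\mu$ with $\sum_w\kappa(w)|\mu_w|\le2\delta$. Let $g_k$ be the part of the sum $\sum_w\mu_ww$ over levels $\le\Lambda$, and $h_k$ the rest. On the low levels $\sum|\mu_w|\le2\delta/\varepsilon$ and $|w|_1\le\max(1,N_1,\dots,N_\Lambda)$, which bounds $|g_k|_1$. On the high levels $\kappa=1$, so $\sum|\mu_w|\le2\delta$.

**The first claim, by a gliding hump.** Suppose it fails: for all $\Lambda,\varepsilon$ we have $\|u_k\|_{\Lambda,\varepsilon}>\delta$ for infinitely many $k$. We build a functional $f\in E^*$ that does not tend to $0$ along $(u_k)$. Let $\|u_k\|\le C_0$, fix $\mu^{(k)}$ with $T\mu^{(k)}=u_k$ and $\|\mu^{(k)}\|_1\le C_0+1$, and put $\varepsilon_j=2^{-j-3}\min(1,\delta)/(C_0+1)$. Choose inductively $\Lambda_1<\Lambda_2<\cdots$, $k_1<k_2<\cdots$ and finitely supported $\varphi_1,\varphi_2,\dots$; in the $j$-th step first $\Lambda_j$, then $k_j$, then $\varphi_j$, such that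

* $|\varphi_{j-1}(w)|\le2^{-(j-1)}$ for all $w$ of level $>\Lambda_j$ (for $j\ge2$; possible since $|w|_\infty\to0$ as the level tends to $\infty$);
* $\sum_{\text{level}(w)>\Lambda_j}|\mu_w^{(k_i)}|\le\delta2^{-j-3}$ for $i<j$ (possible since $\mu^{(k_i)}\in\ell_1(W)$);
* $\|u_{k_j}\|_{\Lambda_j,\varepsilon_j}>\delta$, and $|\varphi_i(u_{k_j})|\le\delta2^{-i-3}$ for $i<j$ (the first holds for infinitely many $k$, the second for all large $k$, since $\varphi_i\in E^*$);
* $\varphi_j(u_{k_j})>\delta$, $|\varphi_j(w)|\le\varepsilon_j$ for levels $\le\Lambda_j$, and $|\varphi_j(w)|\le1$ for all $w$ (Lemma 6(b)).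

We check that $\sum_i|\varphi_i(w)|\le2$ for every $w\in W$. Let $w$ have level $\ell$, and let $j\ge0$ satisfy $\Lambda_j<\ell\le\Lambda_{j+1}$, with $\Lambda_0=-1$. For $i>j$ we have $\ell\le\Lambda_i$, so $|\varphi_i(w)|\le\varepsilon_i\le2^{-i}$. For $1\le i<j$ we have $\ell>\Lambda_{i+1}$, so $|\varphi_i(w)|\le2^{-i}$. And $|\varphi_j(w)|\le1$ if $j\ge1$. The sum is at most $2$.

Hence $f(T\mu)=\sum_i\varphi_i(T\mu)=\sum_i\sum_w\mu_w\varphi_i(w)$ converges absolutely, $f$ is a well-defined linear functional of $u=T\mu$, and $|f(u)|\le2\|u\|$. So $f\in E^*$. For $i>j$ split $u_{k_j}=\sum_w\mu_w^{(k_j)}w$ at level $\Lambda_i$: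
$$|\varphi_i(u_{k_j})|\le\varepsilon_i(C_0+1)+\delta2^{-i-3}\le\delta2^{-i-2}.$$
Therefore, for all $j$,
$$f(u_{k_j})>\delta-\sum_{i<j}\delta2^{-i-3}-\sum_{i>j}\delta2^{-i-2}\ge\delta-\frac\delta8-\frac\delta8=\frac{3\delta}4,$$
contradicting weak nullity. $\square$

## 8. Polynomials vanishing on $t_0^m=\sum_{c}t_c^m$

For finite $H\subset\mathbb N$ with $|H|\ge2$ let $f_H(t_0,t)=t_0^m-\sum_{c\in H}t_c^m$ on $\mathbb R\times\mathbb R^H$. The next lemma says that a homogeneous polynomial killed by all null-atom tests is a multiple of $f_H$. For $|H|=1$ this would be false: $t_0-t_1$ vanishes where $t_0=t_1>0$, but $t_0^m-t_1^m$ does not divide it. This is why we require $|H|\ge2$.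

**Lemma 8.** Let $Q$ be a homogeneous real polynomial on $\mathbb R\times\mathbb R^H$, $|H|\ge 2$, vanishing at all points with $t_0>0$, $t_c\ge0$, $f_H(t_0,t)=0$. Then $f_H$ divides $Q$, with homogeneous quotient. In particular $Q=0$ if $\deg Q<m$.

Proof. Since $f_H$ is monic in $t_0$, we can divide: $Q=f_HG+R$ with $R=\sum_{j<m}a_j(t)t_0^j$. We show $R=0$.

Put $s=\sum_{c\in H}t_c^m$. First, $s$ is square-free. If $\pi$ is irreducible in $\mathbb R[t]$ and $\pi^2\mid s$, then $\pi$ divides $\partial_cs=mt_c^{m-1}$ for every $c\in H$. So $\pi$ is associated to $t_c$ for every $c\in H$, which is impossible as $|H|\ge2$. So $s$ has a prime factor of multiplicity one, and by Eisenstein's criterion and Gauss's lemma $Y^m-s$ is irreducible over $\mathbb R(t)$.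

Now take a point $t^*$ with all coordinates positive. Near $t^*$ the function $\rho=s^{1/m}>0$ is real analytic, and $Q(\rho(t),t)=0$ by assumption, hence $R(\rho(t),t)=0$. The germs of analytic functions at $t^*$ form a domain whose fraction field contains $\mathbb R(t)$. In this field $\rho$ is a root of the irreducible polynomial $Y^m-s$, so its minimal polynomial over $\mathbb R(t)$ has degree $m$. The relation $\sum_{j<m}a_j\rho^j=0$ has lower degree, so all $a_j=0$.

Thus $Q=f_HG$. As $Q$ and $f_H$ are homogeneous, so is $G$. If $\deg Q<m$, then $G=0$ and $Q=0$. $\square$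

## 9. Polynomials on $E^n$ die along basis vectors

Let $X=E^n$. A basis vector of $X$ with index $i$ is a vector having $e_j\otimes i$, for some $j$, in one component and $0$ in the others. The twist acts componentwise: $z^{[c]}=((z^1)^{[c]},\dots,(z^n)^{[c]})$.

**Proposition 9.** Let $d\ge1$ and let $M$ be a continuous symmetric $d$-linear form on $X$. For every $\varepsilon>0$ there is a finite $J\subset I$ with $|M(x_1,\dots,x_d)|\le\varepsilon$ whenever $x_1,\dots,x_d$ are basis vectors of $X$ with indices in $I\setminus J$.

Before the proof, here is how the two kinds of atoms cooperate for $n=1$, $d=m=2$. Let $p(z_k)\to\theta$, and let $P(t_0,t)$ be the limit of $p(t_0z_k+\sum_ct_cz_k^{[c]})$. Null atoms give $P(1,t)=0$ on $\Sigma_H$, as in Section 4, so $P=\theta f_H$ by Lemma 8. For $\Pi$ and its relatives one can go no further with null atoms. Special atoms built from the vectors $z_{k_r}^{[c_r]}$ have value about $s^{-2}\sum_rP(0,\mathbf e_{c_r})=-s^{-2}h\theta$, where $h$ is the number of summands, and this forces $\theta=0$. In higher degree one gets $P=f_HQ$, and must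 find out something about $Q$. Null atoms alone cannot, because $f_H$ vanishes at the points they test. The way out is to test sums of a null atom and a special atom built over the same $z_{k_r}$. There the value of $f$ is $-y^m$, where $y$ is the weight of the special atom.

Proof of Proposition 9. We use induction on $d$, assuming the statement for all degrees $<d$ (nothing is assumed if $d=1$). Let $p(x)=M(x,\dots,x)$ and $\|p\|=\sup_{\|x\|\le1}|p(x)|$. Suppose the claim fails for some $\varepsilon$.

**Step 1: extracting a sequence.** The purpose is to fix a sequence whose behavior with respect to types is as regular as possible. For every finite $J$ there are basis vectors $x_1,\dots,x_d$ with indices outside $J$ and $|M(x_1,\dots,x_d)|>\varepsilon$. By (1), some signed sum satisfies $|p(\sum\epsilon_lx_l)|\ge d!\,\varepsilon\ge\varepsilon$. So there are $z_k=(z_k^1,\dots,z_k^n)$, each a sum of $d$ signed basis vectors of $X$ whose indices tend to $\infty$ as $k\to\infty$, with $|p(z_k)|\ge\varepsilon$. We have $\|z_k\|\le d$. All $z_k^b$ are $\mathbb Z^m$-valued with $|z_k^b|_\infty\le d$.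 Put $S_k=\bigcup_b\operatorname{supp}z_k^b$, which is nonempty since $p(z_k)\ne0$. Pass to a subsequence such that

* $p(z_k)\to\theta\ne0$, and the sets $S_k=\{i_1(k),\dots,i_a(k)\}$ are pairwise disjoint with constant size $a\le d$;
* for each $j\le a$ the type $\tau(i_j(k))$ is constant in $k$ or tends to $\infty$; let $\Theta$ be the finite set of these constants;
* (diagonally) for every $j\le a$ and $\lambda\in\mathbb N$ the truth value of "$\tau(i_j(k))\in C'_\lambda$" is eventually constant in $k$.

As the $C'_\lambda$ are disjoint, for each $j$ the last statement is eventually "true" for at most one $\lambda$.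

**Step 2: good levels.** We single out the levels at which the $z_k$ can be used to build atoms. Call $\lambda$ good if $\lambda\ge d$, $H_\lambda\cap\Theta=\emptyset$, and "$\tau(i_j(k))\in C_\lambda'$" is eventually false for all $j$. Then:

* If $H\subset\mathbb N$ is finite, $H\cap\Theta=\emptyset$, $|H|\ge2$ and $t\in\mathcal T_H$, then infinitely many good $\lambda$ have $(H_\lambda,t^\lambda)=(H,t)$. Indeed infinitely many $\lambda$ have this pair, at most $a$ values of $\lambda$ violate the last condition, and finitely many are $<d$.
* If $\lambda$ is good, then $C_\lambda\cap\Theta=\emptyset$, since a constant type in $C_\lambda\subset C'_\lambda$ would give "true".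
* If $\lambda$ is good, then $S_k\subset D_\lambda$ for all large $k$. The types of the points of $S_k$ are eventually not in $C'_\lambda$. They are eventually not in $H_\lambda$ either: the constant ones lie in $\Theta$, which is disjoint from $H_\lambda$, and the others tend to $\infty$ and leave the finite set $H_\lambda$.

**Step 3: the limit polynomial.** The purpose is to record, in one polynomial on a finite-dimensional space, how $p$ treats $z_k$ and its twists. For $t_0\in\mathbb R$ and $t=(t_c)\in c_{00}(\mathbb N)$ put
$$z_k(t_0,t)=t_0z_k+\sum_ct_cz_k^{[c]},\qquad P_k(t_0,t)=p(z_k(t_0,t)).$$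
Since $\overline{e_j}=\pm e_j$, each $z_k^{[c]}$ is again a sum of $d$ signed basis vectors, so $\|z_k\|,\|z_k^{[c]}\|\le d$. Thus the coefficients of the $d$-homogeneous polynomials $P_k$ are bounded in $k$. Passing to a diagonal subsequence, $P_k\to P$ coefficientwise, hence uniformly on bounded subsets of $\mathbb R\times\mathbb R^H$ for each finite $H$. So $P$ is a $d$-homogeneous polynomial (or zero) on each $\mathbb R\times\mathbb R^H$, $H$ finite, and $P(1,0)=\theta$. Let $\mathbf e_c$ denote the unit vectors of $c_{00}(\mathbb N)$.

**Step 4: the key inequality.** Here the atoms enter. Let $\lambda$ be good, $t=t^\lambda$ (extended by $0$ outside $H_\lambda$), and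
$$h=\lfloor q_\lambda/d\rfloor,\qquad L_\lambda=2^d\|p\|s_\lambda^d+2 .$$
Note $h\ge1$, as $q_\lambda\ge2^\lambda\ge\lambda\ge d$. We claim that there are $c_1,\dots,c_h\in C_\lambda$ such that for all $S\subset\{1,\dots,h\}$ and all $\alpha,y\in[-1,1]$
$$\Big|\sum_{r\in S}P(\alpha,\alpha t+y\mathbf e_{c_r})+\sum_{r\notin S}P(0,y\mathbf e_{c_r})\Big|\le L_\lambda .\tag{8}$$

We choose $k_1<\dots<k_h$ successively. When $k_1,\dots,k_{r-1}$ have been chosen, put
$$\mathbf w_q=z_{k_q}^{[c_q]}\quad(q<r),\qquad c_r=\sigma_\lambda(\mathbf w_1,\dots,\mathbf w_{r-1})\in C_\lambda .$$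
Only after $c_r$ is known do we choose $k_r$. This order is possible because $c_r$ depends only on the earlier members. For $S\subset\{1,\dots,h\}$ and $\alpha,y\in[-1,1]$ write
$$v_q=z_{k_q}\big(\alpha1_S(q),\ \alpha1_S(q)t+y\mathbf e_{c_q}\big).$$
Choose $k_r>k_{r-1}$ so large that $S_{k_r}\subset D_\lambda$ and

* (i) $|P_{k_r}-P|\le1/h$ on $[-1,1]\times[-1,1]^{H_\lambda\cup\{c_r\}}$;
* (ii) $|p(v_1+\dots+v_r)-p(v_1+\dots+v_{r-1})-p(v_r)|\le1/h$ for all $S,\alpha,y$.

Requirement (i) holds for all large $k_r$ by Step 3. Now (ii). For $r=1$ the difference is $0$. For $r\ge2$ put $A=v_1+\dots+v_{r-1}$. The difference equals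
$$\sum_{l=1}^{d-1}\binom dl M(\underbrace{A,\dots,A}_{l},\underbrace{v_r,\dots,v_r}_{d-l}).$$
Here $A$ is a combination, with coefficients in $[-1,1]$, of the finitely many fixed vectors $z_{k_q},z_{k_q}^{[c]}$ with $q<r$ and $c\in H_\lambda\cup\{c_q\}$. And $v_r$ is a combination, with coefficients in $[-1,1]$, of $z_{k_r}$ and $z_{k_r}^{[c]}$, $c\in H_\lambda\cup\{c_r\}$. Expand multilinearly; the number of terms does not depend on $k_r$. For fixed $b_1,\dots,b_l$ among the fixed vectors, $1\le l<d$, the form $M(b_1,\dots,b_l,\cdot,\dots,\cdot)$ is continuous, symmetric and $(d-l)$-linear with $1\le d-l<d$. The vectors $z_k$ and $z_k^{[c]}$, for the finitely many $c\in H_\lambda\cup\{c_r\}$, are sums of $d$ signed basis vectors with indices tending to $\infty$, since $i\mapsto ic$ is injective. So by the induction hypothesis the values of this form on arguments from $\{z_k\}\cup\{z_k^{[c]}:c\in H_\lambda\cup\{c_r\}\}$ tend to $0$ as $k\to\infty$. Hence (ii) holds for all large $k_r$, uniformly in $S,\alpha,y$.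

Next we recognize atoms. Put $\mathbf w_h=z_{k_h}^{[c_h]}$ as well. For each $b\le n$ consider
$$w_S^b=s_\lambda^{-1}\sum_{r\in S}\Big(z_{k_r}^b+\sum_{c\in H_\lambda}t_c(z_{k_r}^b)^{[c]}\Big),\qquad w_{\rm sp}^b=s_\lambda^{-1}\sum_{r=1}^h(z_{k_r}^b)^{[c_r]}.$$
The vector $w_S^b$ is a null atom of level $\lambda$, given by $v=\sum_{r\in S}z_{k_r}^b$. This $v$ is $\mathbb Z^m$-valued and supported in $D_\lambda$; since the $S_{k_r}$ are disjoint, $|v|_\infty\le d\le\lambda$; and its support has size $\le dh\le q_\lambda$. The sequence $(\mathbf w_1,\dots,\mathbf w_h)$ is a special sequence of level $\lambda$. Indeed $\mathbf w_r\ne0$ as $z_{k_r}\ne0$; it is supported in $I_{c_r}$ with $c_r=\sigma_\lambda(\mathbf w_1,\dots,\mathbf w_{r-1})$; its entries are integers bounded by $d\le\lambda$; its support size is $a\le d\le\lambda$; and the total support size is $\le dh\le q_\lambda$. So the $w_{\rm sp}^b$ are special atoms. Therefore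
$$x=(\alpha w_S^b+yw^b_{\rm sp})_{b\le n}=s_\lambda^{-1}\sum_{r=1}^hv_r$$
satisfies $\|x\|\le2$, and $|p(x)|\le2^d\|p\|$. On the other hand, summing (ii) over $r$ and using (i) for $p(v_r)=P_{k_r}(\alpha1_S(r),\alpha1_S(r)t+y\mathbf e_{c_r})$,
$$p(x)=s_\lambda^{-d}\Big(\sum_{r=1}^hP\big(\alpha1_S(r),\alpha1_S(r)t+y\mathbf e_{c_r}\big)+\text{error}\Big),\qquad|\text{error}|\le2 .$$
This is (8). Moreover $h\ge q_\lambda/(2d)$, $q_\lambda=s_\lambda^\lambda$ and $s_\lambda\to\infty$, so $L_\lambda/h\to0$ as $\lambda\to\infty$ through good levels.

**Step 5: dividing by $f_H$ once more.** For $e\ge0$ with $me\le d$ let $\mathcal D(e)$ be the statement: for every finite $H\subset\mathbb N\setminus\Theta$ with $|H|\ge2$, $P|_{\mathbb R\times\mathbb R^H}=f_H^eQ_e^H$ with $Q_e^H$ a homogeneous polynomial of degree $d-me$ (or zero). $\mathcal D(0)$ holds with $Q^H_0=P|_{\mathbb R\times\mathbb R^H}$. If $H\subset H'$, then $f_{H'}$ restricts to $f_H$ on $\mathbb R\times\mathbb R^H$, so by uniqueness of quotients $Q_e^{H'}$ restricts to $Q_e^H$.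

Claim: if $\mathcal D(e)$ holds and $d-me\ge1$, then $Q_e^H(1,t)=0$ for all $t\in\Sigma_H$ and all $H$ as in $\mathcal D(e)$.

By density take $t\in\mathcal T_H$. Let $\lambda$ be good with $(H_\lambda,t^\lambda)=(H,t)$ and take $c_1,\dots,c_h$ from (8). Then $c_r\in C_\lambda$, so $c_r\notin H\cup\Theta$. Put
$$R_r(\alpha,y)=P(\alpha,\alpha t+y\mathbf e_{c_r})-P(0,y\mathbf e_{c_r}).$$
Subtracting (8) for $\emptyset$ from (8) for $S$ (the $c_r$ are the same) gives $|\sum_{r\in S}R_r(\alpha,y)|\le2L_\lambda$ for all $S$. Take for $S$ the set of $r$ with $R_r(\alpha,y)\ge0$, and then its complement: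
$$\sum_{r=1}^h|R_r(\alpha,y)|\le4L_\lambda\qquad(\alpha,y\in[-1,1]).\tag{9}$$
Let $H'=H\cup\{c_r\}$, a subset of $\mathbb N\setminus\Theta$. Since $\sum_{c\in H}t_c^m=1$,
$$f_{H'}(\alpha,\alpha t+y\mathbf e_{c_r})=\alpha^m\Big(1-\sum_{c\in H}t_c^m\Big)-y^m=-y^m,\qquad f_{H'}(0,y\mathbf e_{c_r})=-y^m .$$
Hence, by $\mathcal D(e)$ for $H'$,
$$R_r(\alpha,y)=(-y^m)^e\big[Q_e^{H'}(\alpha,\alpha t+y\mathbf e_{c_r})-Q_e^{H'}(0,y\mathbf e_{c_r})\big].$$
This is homogeneous of degree $d$ in $(\alpha,y)$, or zero. Look at the coefficient of $\alpha^{d-me}y^{me}$. The second term in the bracket is a multiple of $y^{d-me}$ and, as $d-me\ge1$, does not contribute. The first contributes its coefficient of $\alpha^{d-me}$, found by setting $y=0$. So the coefficient is $(-1)^eQ_e^{H'}(1,t)=(-1)^eQ_e^H(1,t)$, the same number for all $r$. It is also the coefficient of $\alpha^{d-me}$ in $R_r(\alpha,1)$, a polynomial in $\alpha$ of degree $\le d$. By Lagrange interpolation at fixed distinct points $\alpha_0,\dots,\alpha_d\in[-1,1]$ there is a constant $\gamma_d$ with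
$$|Q_e^H(1,t)|\le\gamma_d\sum_{j=0}^d|R_r(\alpha_j,1)|\qquad(1\le r\le h).$$
Summing over $r$ and using (9), $h\,|Q_e^H(1,t)|\le4\gamma_d(d+1)L_\lambda$. Let $\lambda\to\infty$ through the infinitely many admissible levels: since $L_\lambda/h\to0$, $Q_e^H(1,t)=0$. The claim is proved.

**Step 6: the contradiction.** Let $\mathcal D(e)$ hold with $d-me\ge1$. By the claim and homogeneity, $Q_e^H$ vanishes at all $(t_0,t)$ with $t_0>0$, $t_c\ge0$, $f_H(t_0,t)=0$ (scale by $1/t_0$). Lemma 8 applies. If $d-me\ge m$, then $f_H$ divides $Q_e^H$ for every $H$, and $\mathcal D(e+1)$ holds. If $1\le d-me<m$, then $Q_e^H=0$, so $P(1,0)=0\ne\theta$, a contradiction. Starting from $\mathcal D(0)$ we thus reach a contradiction unless $d=me$ for some $e$ with $\mathcal D(e)$. In that case $Q_e^H$ is a constant, and $P(1,0)=\theta$ shows that this constant is $\theta$. So $P=\theta f_H^e$ on $\mathbb R\times\mathbb R^H$, and $P(0,\mathbf e_c)=(-1)^e\theta$ for all $c\in\mathbb N\setminus\Theta$. Now use the special atoms alone: (8) with $S=\emptyset$, $\alpha=0$, $y=1$ gives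
$$h|\theta|=\Big|\sum_{r=1}^hP(0,\mathbf e_{c_r})\Big|\le L_\lambda$$
for infinitely many good $\lambda$. Since $L_\lambda/h\to0$, $\theta=0$, again a contradiction. $\square$

## 10. $E^n$ is a $\mathcal P$-space

Let $p(x)=M(x,\dots,x)$ be a continuous $d$-homogeneous polynomial on $X=E^n$, $d\ge1$, with $M$ symmetric.

**Step 1: reduction to weakly null sequences.** If $x_k\to x$ weakly, then
$$p(x_k)-p(x)=\sum_{j=1}^d\binom djM(\underbrace{x,\dots,x}_{d-j},\underbrace{x_k-x,\dots,x_k-x}_{j}),$$
and each $M(x,\dots,x,\cdot,\dots,\cdot)$ gives a continuous $j$-homogeneous polynomial evaluated at the weakly null sequence $x_k-x$. So it suffices to show $p(u_k)\to0$ for weakly null $(u_k)$ in $X$, for every $d\ge1$ and every $p$.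

**Step 2: replacing $u_k$ by an $\ell_1$-bounded sequence.** Let $\|u_k\|\le C_0$ and $0<\delta<1$. The components of $u_k$ are weakly null in $E$. Lemma 7, applied to each of them, gives for large $k$ a decomposition $u_k=g_k+h_k$, where $g_k\in\ell_1(I;\mathbb R^m)^n$ is bounded in $\ell_1$-norm and the components of $h_k$ lie in $2\delta\{T\mu:\|\mu\|_1\le1\}$. So $\|h_k\|\le2\delta$, $\|g_k\|\le C_0+2$, and
$$|p(u_k)-p(g_k)|\le d\|M\|(C_0+2)^{d-1}\,2\delta .$$

**Step 3: the limit of $p(g_k)$.** Given any subsequence, pass to a further one along which $g_k\to\beta$ pointwise. By Fatou's lemma $\beta\in\ell_1(I;\mathbb R^m)^n$. Put $g_k'=g_k-\beta$; this is bounded in $\ell_1$ and pointwise null. For $1\le j\le d$ let $M_j=M(\beta,\dots,\beta,\cdot,\dots,\cdot)$, a continuous symmetric $j$-linear form on $X$. We show $M_j(g_k',\dots,g_k')\to0$. Given $\varepsilon'>0$, take the finite set $J$ from Proposition 9 for $M_j$ and $\varepsilon'$. The restriction $g_k'1_J$ tends to $0$ in $\ell_1$, hence in $X$ by (4). The restriction $g_k'1_{I\setminus J}$ has a norm-convergent expansion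 in basis vectors with indices outside $J$, by (4) again, so
$$|M_j(g_k'1_{I\setminus J},\dots,g_k'1_{I\setminus J})|\le\varepsilon'\big(\sup_k|g_k'|_1\big)^j,$$
where $|\cdot|_1$ is summed over components. As $(g_k')$ is bounded in $X$ and $M_j$ is continuous, $\limsup_k|M_j(g_k',\dots,g_k')|\le\varepsilon'(\sup_k|g_k'|_1)^j$, and $\varepsilon'$ was arbitrary. Hence
$$p(g_k)=p(\beta+g_k')=p(\beta)+\sum_{j=1}^d\binom djM_j(g_k',\dots,g_k')\to p(\beta).$$

**Step 4: $\beta$ is small.** Coordinates are continuous functionals, so $u_k\to0$ pointwise, and $h_k=u_k-g_k\to-\beta$ pointwise. By Lemma 6(a) the set $2\delta\{T\mu:\|\mu\|_1\le1\}$ is pointwise compact, hence pointwise closed, so it contains the components of $-\beta$. Thus $\|\beta\|\le2\delta$.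

Altogether, along this subsequence
$$\limsup|p(u_k)|\le2d\|M\|(C_0+2)^{d-1}\delta+\|M\|(2\delta)^d .$$
The initial subsequence was arbitrary, so the bound holds for the whole sequence. And $\delta$ was arbitrary, so $p(u_k)\to0$. This proves that $E^n$ is a $\mathcal P$-space.

## 11. $E^{n+1}$ is not a $\mathcal P$-space

Enumerate $I=\{i_1,i_2,\dots\}$. Let $f\in E^*$. Proposition 9 with $d=1$, applied to $f$ composed with the first coordinate projection of $E^n$, gives $f(e_j\otimes i_k)\to0$. So $(e_j\otimes i_k)_k$ is weakly null in $E$ for each $j\le m$, and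
$$y_k=(e_1\otimes i_k,\dots,e_m\otimes i_k)$$
is weakly null in $E^m=E^{n+1}$. The map $(u^1,\dots,u^m)\mapsto\Omega(u^1,\dots,u^m)$ is a continuous $m$-homogeneous polynomial on $E^{n+1}$. It vanishes at $0$ and equals $1$ at every $y_k$ by (7), so it is not wsc. With Section 10 this proves Theorem A, the weakly null sequences being $x_k^j=e_j\otimes i_k$. With $n=1$:

**Corollary.** There is a $\mathcal P$-space $E$ such that $E\oplus E$ is not a $\mathcal P$-space. $\square$

## 12. How many copies of a space form a $\mathcal P$-space

For a Banach space $Y$ let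
$$\operatorname{ind}(Y)=\sup\{N\ge1:Y^N\text{ is a }\mathcal P\text{-space}\}\in\{0,1,2,\dots,\infty\}\qquad(\sup\emptyset=0).$$

**Theorem B.**

1. If $Y^{N+1}$ is a $\mathcal P$-space, so is $Y^N$. Hence $Y^N$ is a $\mathcal P$-space exactly for the finite $N$ with $1\le N\le\operatorname{ind}(Y)$.
2. $\operatorname{ind}(Y)=\infty$ if and only if every continuous multilinear form on $Y$ is jointly weakly sequentially continuous.
3. If $Y^N$ is a $\mathcal P$-space, then every continuous homogeneous polynomial of degree $\le N$ on every power $Y^{N'}$ is wsc. So if $\operatorname{ind}(Y)=N$ with $1\le N<\infty$, a non-wsc polynomial on $Y^{N+1}$ has degree at least $N+1$. This bound is attained, for every $N\ge1$, by an alternating $(N+1)$-linear form on the space of Theorem A.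
4. Every value in $\{0,1,2,\dots,\infty\}$ is attained by $\operatorname{ind}$, by separable spaces.

Proof. (1) Let $p$ be a continuous homogeneous polynomial on $Y^N$. Composed with the projection $Y^{N+1}\to Y^N$ it is a continuous homogeneous polynomial on $Y^{N+1}$, hence wsc. If $x_k\to x$ weakly in $Y^N$, then $(x_k,0)\to(x,0)$ weakly in $Y^{N+1}$, so $p(x_k)\to p(x)$.

(2) An $N$-linear form on $Y$ is an $N$-homogeneous polynomial on $Y^N$. If $\operatorname{ind}(Y)=\infty$, every $Y^N$ is a $\mathcal P$-space by (1), so every continuous $N$-linear form is jointly wsc. Conversely, let $\iota_b:Y\to Y^N$ be the coordinate embeddings. A $d$-homogeneous polynomial on $Y^N$ with symmetric form $M$ expands at $(y_1,\dots,y_N)=\sum_b\iota_by_b$ as a finite sum of terms $M(\iota_{b_1}y_{b_1},\dots,\iota_{b_d}y_{b_d})$. Each term is a continuous $d$-linear form on $Y$ evaluated at components of $(y_1,\dots,y_N)$, hence wsc.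

(3) In the same expansion of a polynomial of degree $d\le N$ on $Y^{N'}$, each term involves at most $d\le N$ of the variables $y_1,\dots,y_{N'}$. So it is a continuous homogeneous polynomial on some $Y^{N''}$, $N''\le N$, composed with a coordinate projection, hence wsc by (1). The second sentence follows. The bound is attained by Sections 10 and 11 with $n=N$: there $E^N$ is a $\mathcal P$-space, $E^{N+1}$ is not, and $\Omega$ is a non-wsc polynomial of degree $N+1$ on $E^{N+1}$.

(4) $\operatorname{ind}(\ell_2)=0$, by the polynomial $\sum x_k^2$ on the unit vectors. $\operatorname{ind}(\ell_1)=\infty$, since weakly convergent sequences in $\ell_1^N$ are norm convergent by Schur's theorem. The values $1,2,3,\dots$ are attained by Theorem A together with (1). $\square$
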